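
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Growth of multipliers along repelling cycles excludes Siegel discs}


\begin{abstract}
Let $f$ be a complex polynomial of degree at least $2$ with connected Julia set, and suppose that
$|(f^n)'(p)|\ge Cn^{3+\xi}$ for every repelling periodic point $p$ of period $n$, with constants $C,\xi>0$.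
We prove that $f$ has no Siegel disc. More generally, if a polynomial with connected and locally connected
Julia set has a Siegel disc, then it has repelling periodic points of arbitrarily large period $n$ whose multipliers
are $O(n^2)$ in modulus. The estimate behind this needs only periodic points whose orbits stay, except for a bounded number of points,
in a given neighborhood of the boundary of the cycle of the disc.
\end{abstract}

\section{The question and the answer}

Let $f$ be a polynomial of one complex variable of degree at least $2$, with filled Julia set $K(f)$ and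
Julia set $J(f)=\partial K(f)$. The \emph{period} of a periodic point is its least period. A periodic point $p$ of period $n$ is
\emph{repelling} if its multiplier satisfies $|(f^n)'(p)|>1$. If $f$ is uniformly expanding on $J(f)$, the multipliers of
repelling cycles grow exponentially with the period; for $z\mapsto z^d$ they have modulus exactly $d^n$.
A much weaker requirement is polynomial growth: there are $C>0$ and $\xi>0$ such that
\begin{equation}\label{eq:star}
\bigl|(f^n)'(p)\bigr|\ \ge\ C\,n^{3+\xi}\qquad\text{for all $n\ge1$ and all repelling periodic points $p$ of period $n$.}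
\end{equation}

Suppose that $J(f)$ is connected and \eqref{eq:star} holds. We use the following fact, which comes with the problem \cite{source}.

\medskip
\noindent\textbf{Fact.} \emph{Under these hypotheses a Riemann map from the complement of the closed unit disc onto the basin of infinity
$\widehat{\mathbb C}\setminus K(f)$ extends continuously to the boundary; in particular $J(f)$ is locally connected.}

\medskip
\noindent
Condition \eqref{eq:star} excludes parabolic periodic points, and local connectedness excludes Cremer points. One kind of
indifferent dynamics remains. A \emph{Siegel disc} of $f$ is a periodic Fatou component $U$, of some period $m_0$, on which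
$f^{m_0}$ is holomorphically conjugate to an irrational rotation of the unit disc.
Whether a polynomial $f$ as above can have a Siegel disc is left open in \cite{source}: ``We do not know whether Siegel discs can exist.''

One would guess that they cannot: $f^{m_0}$ is an isometry of $U$ in the hyperbolic metric, while \eqref{eq:star} is a form of
expansion on $J(f)\supset\partial U$. But \eqref{eq:star} speaks only of periodic points,
and $\partial U$ contains none: we shall see that $f^{m_0}$ acts on it as an irrational rotation of a circle.
So we have to produce repelling cycles that spend nearly all their time close to $\partial U$, and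
to convert their multipliers into metric information about $\partial U$. This can be done, and the guess is right.

\begin{theorem}\label{thm:main}
Let $f$ be a polynomial of degree at least $2$ with connected Julia set, and suppose that \eqref{eq:star} holds for some $C,\xi>0$.
Then $f$ has no Siegel disc.
\end{theorem}

An indifferent periodic point is parabolic, Cremer, or the center of a Siegel disc. So, with the facts recalled above,
every periodic point of such an $f$ in $\mathbb C$ is attracting (possibly superattracting) or repelling.

The proof gives more. For a polynomial $g$ and $N\ge1$ put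
\[
\chi_N(g)=\inf\bigl\{|(g^N)'(p)|:\ g^N(p)=p,\ p\text{ repelling}\bigr\},\qquad \inf\emptyset=+\infty,\quad \tfrac1{+\infty}=0 .
\]
Here $N$ may be any multiple of the period of $p$.

\begin{theorem}\label{thm:strong}
Let $f$ be a polynomial of degree at least $2$ such that $J(f)$ is connected and locally connected, and suppose that $f$ has a Siegel disc $U$
of period $m_0$.
\begin{enumerate}
\item[(i)] There is $c>0$ such that for all $n\ge1$
\begin{equation}\label{eq:sum}
\sum_{m\ge n}\frac1{\chi_{m_0m}(f)}\ \ge\ \frac cn .
\end{equation}
\item[(ii)] There are $A>0$ and repelling periodic points $p$ of arbitrarily large period $n$ with $|(f^n)'(p)|\le A\,n^2$.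
\item[(iii)] For every neighborhood $\mathcal N$ of $\bigcup_{0\le r<m_0}f^r(\partial U)$ there is $q$ such that \eqref{eq:sum} remains true,
with some $c>0$, if in the definition of $\chi_N(f)$ only those $p$ are used for which at most $q$ of the points $p,f(p),\dots,f^{N-1}(p)$
lie outside $\mathcal N$.
\end{enumerate}
\end{theorem}

By (ii), a polynomial with connected and locally connected Julia set for which $|(f^n)'(p)|\ge n^2\nu(n)$ at all repelling $p$ of period $n$,
where $\nu(n)\to\infty$, has no Siegel disc. Thus, once $J(f)$ is known to be locally connected, the exponent $3+\xi$ in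
Theorem~\ref{thm:main} may be replaced by $2$ in this strong form.

What makes the proof work is a count. Viewed from infinity, $\partial U$ splits into $O(n)$
pieces, each seen within an angle at most $d^{-n}$, where $d=\deg f^{m_0}$. On the other hand, \eqref{eq:star} makes the Riemann map
contract so strongly near $\partial U$ that each piece has diameter $O(n^{-2-\xi})$. Hence
$\operatorname{diam}\partial U=O(n^{-1-\xi})$ for all large $n$, which is absurd.

\section{The quadratic case by hand}\label{sec:quadratic}

We first sketch the argument for a quadratic polynomial $F$ with a fixed Siegel disc $U$ of rotation number $\alpha$ and with $J(F)$ connected and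
locally connected. The topological statements are taken for granted here; they are proved for all degrees in
Sections~\ref{sec:setup} and~\ref{sec:rays}. All rays of angle $t\in\mathbb R/\mathbb Z$ land, and $F$ sends the ray of angle $t$
to that of angle $2t$. The boundary $\partial U$ is a Jordan curve, parametrized by $\phi:\mathbb R/\mathbb Z\to\partial U$ with $F(\phi(x))=\phi(x+\alpha)$.

\smallskip
\emph{Counting.} Let $\omega(x)\in[0,1)$ be the opening, in angle seen from infinity, of the largest sector with vertex $\phi(x)$ that is
bounded by two rays landing at $\phi(x)$ and does not contain $U$. (It is $0$ if only one ray lands there.) Since $F$ doubles angles and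
rotates $\partial U$, the number $\kappa(x)=2\omega(x)-\omega(x+\alpha)$ is a nonnegative integer, and these integers have sum
$\deg F-1=1$ over $x\in\mathbb R/\mathbb Z$. So $\kappa=1$ at exactly one point $c$, and $\kappa=0$ elsewhere. Solving
$\omega(x)=\frac12(\kappa(x)+\omega(x+\alpha))$ by iteration gives $\omega(x)=\sum_{j\ge0}2^{-j-1}\kappa(x+j\alpha)$. Since $\alpha$ is irrational,
\[
\omega(c)=\tfrac12,\quad \omega(c-\alpha)=\tfrac14,\quad \dots,\quad \omega(c-j\alpha)=2^{-j-1},\ \dots,
\]
and $\omega=0$ elsewhere. These openings add up to $1$. Delete from the circle of angles the sectors at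
$c,c-\alpha,\dots,c-(n-1)\alpha$. What remains is $n$ closed arcs of total length $2^{-n}$, and they correspond to the
$n$ arcs into which the points $\phi(c),\dots,\phi(c-(n-1)\alpha)$ divide $\partial U$. So $n$ pieces of $\partial U$ are each seen
within an angle at most $2^{-n}$.

\smallskip
\emph{The difficulty, and the way around it.} The two rays bounding the sector at $\phi(c)$ have angles differing by $\frac12$, hence
the same image. So $F$ is not injective near $\phi(c)$, and $\phi(c)$ is the critical point. It lies on $\partial U$ with dense
orbit there, so small discs centered on $\partial U$ cannot be pulled back univalently along the rotation.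
Instead we pull back the sector $Q$ at $\phi(c)$, truncated at a level of the Green function. It is simply connected and
disjoint from $\partial U$, hence from the orbit of the critical point. So \emph{every} component of $F^{-n}(Q)$ is mapped conformally onto $Q$ by $F^n$.

\smallskip
\emph{Multipliers enter.} Let $\theta$ be the angle of a ray landing on $\partial U$. Some component $Q_n$ of $F^{-n}(Q)$ lies next to this ray,
at Green levels up to about $2^{-n}$, and it is small for large $n$. A bounded number $k$ of further pullbacks brings it to a small set well inside $Q$, so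
$F^{n+k}$ has a univalent inverse branch $H$ from $Q$ into a compact part of $Q$. By the Schwarz lemma $H$ has an attracting fixed point $p$, a
repelling periodic point for $F$, and $|H'(p)|=1/|(F^{n+k})'(p)|$. Under \eqref{eq:star} this is $O(n^{-3-\xi})$, and by Koebe's
theorem $H$ contracts at this rate on compact subsets of $Q$. So at Green level $2^{-n}$ and at angles within $2^{-n}$ of
$\theta$ the Riemann map has derivative $O(2^n n^{-3-\xi})$. Summing over all levels below
$2^{-n}$, we see that two rays that land on $\partial U$ and have angles at distance at most $2^{-n}$ land at distance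
$O(\sum_{m\ge n}m^{-3-\xi})=O(n^{-2-\xi})$. With $n$ pieces, $\operatorname{diam}\partial U=O(n^{-1-\xi})$, a contradiction.

\smallskip
Two things change in general. There may be critical points off $\partial U$, whose orbits can enter a given sector; a suitable sector
is chosen in Section~\ref{sec:tiles}. And the topology has to be established. We now do this.

\section{Setup and the boundary curve}\label{sec:setup}

\textbf{Standard facts.} We use the following.
\begin{itemize}
\item \emph{Carath\'eodory:} a Riemann map from the disc onto a simply connected domain in $\widehat{\mathbb C}$ whose boundary has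
more than one point extends continuously to the closed disc if and only if that boundary is locally connected.
\item \emph{Torhorst:} each complementary component of a locally connected continuum in $\widehat{\mathbb C}$ has locally connected boundary.
\item \emph{F.\ and M.\ Riesz,} in the simple form that we need: a holomorphic function on a domain bounded in part by a circular arc or a segment, extending
continuously to this arc and constant on it, is constant. (Subtract the constant; by Schwarz reflection the function extends
holomorphically across the arc, on which it vanishes.)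
\item \emph{Koebe distortion:} if $g$ is univalent on $B(a,r)$, then $\frac4{27}|g'(a)|\le|g'(z)|\le12\,|g'(a)|$ for $|z-a|\le r/2$.
Hence, by chains of discs, for every domain $V\subsetneq\mathbb C$ and compact $X\subset V$ there is $L$ with
$|g'(z)|\le L|g'(z')|$ for all $z,z'\in X$ and all $g$ univalent on $V$.
\end{itemize}

\textbf{Notation.} Throughout Sections~\ref{sec:setup}--\ref{sec:main}, $f$ is a polynomial of degree at least $2$ with $J(f)$ connected and locally
connected, and $U$ is a Siegel disc of $f$ of period $m_0$. Put
\[
F=f^{m_0},\qquad d=\deg F\ge2,\qquad J=J(F)=J(f),\quad K=K(F)=K(f),\quad A=\mathbb C\setminus K .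
\]
Then $F(U)=U$ and $\chi_N:=\chi_N(F)=\chi_{m_0N}(f)$. Write $\mathbb T=\mathbb R/\mathbb Z$, and let $\mathrm{Crit}$ be the finite set of critical
points of $F$ in $\mathbb C$. Since $K$ is connected, $\mathrm{Crit}\subset K$, and the B\"ottcher coordinate is defined on all of $A$.

Let $R$ be the Riemann map from $\{|w|>1\}$ onto $A$, with $R(\infty)=\infty$, normalized so that $F(R(w))=R(w^d)$ (the inverse of the B\"ottcher
coordinate). By Carath\'eodory's theorem $R$ extends continuously to $|w|\ge1$. It is convenient to use logarithmic coordinates:
\[
\Psi(\zeta)=R(e^\zeta)\quad(\operatorname{Re}\zeta\ge0),\qquad \Psi(\zeta+2\pi i)=\Psi(\zeta),\qquad F(\Psi(\zeta))=\Psi(d\zeta).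
\]
We write $\zeta=u+2\pi it$; here $t$, taken mod $1$, is the \emph{angle} and $u$ is the \emph{level}. The level $u=G(\Psi(\zeta))$ is the Green function
of $K$, extended by $G=0$ on $K$. The map $(u,t)\mapsto\Psi(u+2\pi it)$ is a homeomorphism from $(0,\infty)\times\mathbb T$ onto $A$. The \emph{ray} of angle $t$ is
$\{\Psi(u+2\pi it):u>0\}$, and it lands at $\psi(t):=\Psi(2\pi it)$. Since $J=\partial A$, $\psi$ maps $\mathbb T$ continuously onto $J$, and $F(\psi(t))=\psi(dt)$.
For an open arc $\eta\subset\mathbb T$ and $\lambda>0$ put
\[
\Pi(\eta,\lambda)=\{\Psi(u+2\pi it):\ t\in\eta,\ 0<u<\lambda\}.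
\]
If $t\mapsto d^jt$ maps $\eta'$ bijectively onto $\eta$, then $F^j$ maps $\Pi(\eta',d^{-j}\lambda)$ bijectively onto $\Pi(\eta,\lambda)$. Finally, for $n\ge0$ let
\[
\delta_n=\sup\bigl\{|\Psi(u+2\pi is)-\psi(t)|:\ s,t\in\mathbb R,\ |s-t|\le d^{-n},\ 0\le u\le d^{-n}\bigr\}.
\]
This sequence is nonincreasing, and $\delta_n\to0$ by uniform continuity of $R$ on $1\le|w|\le e$. This is the main use of local connectedness.

\begin{lemma}\label{lem:jordan}
The boundary $\partial U$ is a Jordan curve. There are an irrational $\alpha$ and a homeomorphism $\varphi:\overline{\mathbb D}\to\overline U$, conformal on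
$\mathbb D$, such that $F(\varphi(\zeta))=\varphi(e^{2\pi i\alpha}\zeta)$ on $\overline{\mathbb D}$. In particular $F(\partial U)=\partial U$.
\end{lemma}

\begin{proof}
Let $\varphi:\mathbb D\to U$ be the conformal map conjugating $F|_U$ to the rotation by $2\pi\alpha$. By Torhorst's theorem $\partial U$ is locally
connected, so $\varphi$ extends continuously to $\overline{\mathbb D}$, and the functional equation extends too. Suppose that
$\varphi(\zeta_1)=\varphi(\zeta_2)=z$ with $\zeta_1\ne\zeta_2$ on $\partial\mathbb D$. The images of the two radii ending at $\zeta_1,\zeta_2$ form a Jordan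
curve $\Gamma\subset U\cup\{z\}\subset K$. The connected unbounded set $A$ misses $\Gamma$, so it lies outside $\Gamma$. Hence the inside of $\Gamma$ lies
in $K$, thus in the interior of $K$, and contains no point of $J$. The two radii cut $\mathbb D$ into two sectors. The image of each is connected and misses $\Gamma$, and
near a point of $\Gamma\cap U$ the two images fill the complement of $\Gamma$, where both sides of $\Gamma$ occur; so the images lie on
different sides of $\Gamma$. Let $S$ be the sector mapped inside $\Gamma$. The arc of $\partial\mathbb D$ bounding $S$ is mapped into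
$J\cap(\Gamma\cup\text{inside of }\Gamma)=\{z\}$, so $\varphi$ is constant on an arc, contradicting the Riesz theorem. Hence $\varphi$ is injective on $\overline{\mathbb D}$.
\end{proof}

Write $\phi(x)=\varphi(e^{2\pi ix})$ for $x\in\mathbb T$ (or $x\in\mathbb R$). Then $F(\phi(x))=\phi(x+\alpha)$; we fix a real representative of $\alpha$.

\section{The rays landing on the boundary of the disc}\label{sec:rays}

The idea of this section is to compare two orders. For most $x$ exactly one ray lands at $\phi(x)$, and its angle is a monotone function of $x$ that turns the rotation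
$x\mapsto x+\alpha$ into the multiplication $t\mapsto dt$. The discrepancy between these two maps is an integer valued step function with at most
$d-1$ jumps on the circle. This gives both the count of pieces of $\partial U$ and the supply of sectors.

For $x\in\mathbb T$ let $\Theta_x=\{t\in\mathbb T:\psi(t)=\phi(x)\}$, a nonempty set, and let $\Lambda=\bigcup_x\Theta_x$.

\begin{lemma}\label{lem:count}
We have $\#\Theta_x=1$ for all but countably many $x$.
\end{lemma}

\begin{proof}
For each $x$ with $\#\Theta_x\ge2$ fix $\theta_1\ne\theta_2$ in $\Theta_x$. The two rays together with $\phi(x)$ and $\infty$ form a Jordan curve $\sigma\subset\widehat{\mathbb C}$. The rays with angles in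
the two components of $\mathbb T\setminus\{\theta_1,\theta_2\}$ lie in different components of $\widehat{\mathbb C}\setminus\sigma$. The
connected set $\overline U\setminus\{\phi(x)\}$ misses $\sigma$, so it lies in one component, and so do all rays landing on it. Thus
$\Lambda\setminus\Theta_x$ lies in one component of $\mathbb T\setminus\{\theta_1,\theta_2\}$. Let $I_x$ be the other one, an open arc; its closure misses
$\Lambda\setminus\Theta_x$.

Let $x\ne x'$ be two points with at least two rays each. The endpoints of $I_{x'}$ lie in $\Theta_{x'}\subset\Lambda\setminus\Theta_x$, hence not in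
$\overline{I_x}$; the same holds with $x,x'$ exchanged. If $I_x$ met $I_{x'}$, then, containing no endpoint of $I_{x'}$, it would be contained in $I_{x'}$, and its
endpoints would lie in $\overline{I_{x'}}$, a contradiction. So the open arcs $I_x$ are disjoint, and there are only countably many.
\end{proof}

Let $X=\{x\in\mathbb T:\#\Theta_{x+j\alpha}=1\text{ for all }j\in\mathbb Z\}$. It has countable complement, so it is dense, and $X+\alpha=X$. For $x\in X$ write
$\Theta_x=\{\theta_x\}$, and let $\Lambda_0=\{\theta_x:x\in X\}$. From $\psi(d\theta_x)=F(\phi(x))=\phi(x+\alpha)$ we get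
\begin{equation}\label{eq:conj}
d\,\theta_x=\theta_{x+\alpha}\quad\text{in }\mathbb T,\qquad\text{so } d\Lambda_0\subset\Lambda_0 .
\end{equation}

\begin{lemma}\label{lem:order}
The map $x\mapsto\theta_x$ from $X$ to $\mathbb T$ is injective and preserves the cyclic order.
\end{lemma}

\begin{proof}
It is injective because $\psi(\theta_x)=\phi(x)$. For distinct points $a,b\in\mathbb T$ let $(a,b)$ be the open arc that runs from $a$ to $b$ in the positive direction. Let $x_1\ne x_2$ be in $X$.
Let $\sigma$ be the Jordan curve that runs from $\infty$ along the ray of angle $\theta_{x_1}$ to $\phi(x_1)$, along $\varphi(\text{radius})$ to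
$\varphi(0)$, along $\varphi(\text{radius})$ to $\phi(x_2)$, and along the ray of angle $\theta_{x_2}$ to $\infty$. One component of
$\widehat{\mathbb C}\setminus\sigma$ lies to the left of $\sigma$ along its whole length. Entering $\mathbb D$ along the radius at $x_1$ and leaving along the radius at $x_2$, one has on
the left the sector over $(x_2,x_1)$. Likewise, traversing the ray $\theta_{x_1}$ with decreasing $u$ and the ray $\theta_{x_2}$ with increasing $u$, one has on the left the angles in
$(\theta_{x_2},\theta_{x_1})$. Since $\varphi$ and $\Psi$ preserve orientation, the arc $\phi((x_2,x_1))$ and the rays with angles in $(\theta_{x_2},\theta_{x_1})$ lie to the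
left, while $\phi((x_1,x_2))$ and the rays with angles in $(\theta_{x_1},\theta_{x_2})$ lie to the right. If $x_3\in X\cap(x_2,x_1)$, the ray of angle $\theta_{x_3}$ together with its
landing point is connected, misses $\sigma$ and meets the left side. Hence $\theta_{x_3}\in(\theta_{x_2},\theta_{x_1})$.
\end{proof}

Let $\tilde X\subset\mathbb R$ be the preimage of $X$. By Lemma~\ref{lem:order} there is a strictly increasing lift
$\Theta:\tilde X\to\mathbb R$ with $\Theta(x)\equiv\theta_x$ mod $1$ and $\Theta(x+1)=\Theta(x)+1$. For every $x\in\mathbb R$ let $\Theta(x\pm)$ be its one-sided limits and put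
\[
\omega(x)=\Theta(x+)-\Theta(x-)\ge0 .
\]
This function has period $1$, and we also regard it as a function on $\mathbb T$. By continuity of $\psi$ and $\phi$,
\begin{equation}\label{eq:land}
\psi(\Theta(x+))=\psi(\Theta(x-))=\phi(x)\qquad(x\in\mathbb R).
\end{equation}
Moreover $\omega(x)<1$: for $a<b$ in $\tilde X\cap(x,x+1)$ we have
$\Theta(x+)\le\Theta(a)<\Theta(b)\le\Theta((x+1)-)=\Theta(x-)+1$. If $\omega(x)>0$, then by \eqref{eq:land} two distinct rays land at $\phi(x)$, so $x\notin\tilde X$. Thus
$\omega=0$ on $\tilde X$.

\begin{lemma}\label{lem:jumps}
Put $\kappa(x)=d\,\omega(x)-\omega(x+\alpha)$. Then $\kappa(x)$ is a nonnegative integer for each $x$, and $\sum_{x\in\mathbb T}\kappa(x)=d-1$.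
The function $\tau(x)=d\,\Theta(x)-\Theta(x+\alpha)$ on $\tilde X$ is integer valued and nondecreasing, and it is constant on $\tilde X\cap I$ for each interval $I$ on which
$\kappa$ vanishes.
\end{lemma}

\begin{proof}
By \eqref{eq:conj}, $\tau$ is integer valued, and $\tau(x+1)=\tau(x)+d-1$. As a difference of monotone functions, $\tau$ has one-sided limits everywhere. Since it is integer
valued, each $x\in\mathbb R$ has a punctured neighborhood on each side of which $\tau$ is constant. So $\tau$ is a step function with locally finitely many jumps, and
the jump $\tau(x+)-\tau(x-)$ equals $\kappa(x)$. At $x\in\tilde X$ we have $\omega(x)=\omega(x+\alpha)=0$, so $\Theta$ is continuous at $x$ and at $x+\alpha$, and $\tau(x)=\tau(x\pm)$.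
Now $\kappa(x)$ is an integer and $\kappa(x)\ge-\omega(x+\alpha)>-1$, so $\kappa(x)\ge0$. The sum of the jumps over one period is $\tau(x+1)-\tau(x)=d-1$.
\end{proof}

A point $c\in\mathbb T$ with $\kappa(c)\ge1$ is called a \emph{jump point}. There is at least one, since $d\ge2$, and there are at most $d-1$.
Let $X_n\subset\mathbb T$ be the set of $x$ such that $x+j\alpha$ is a jump point for some $0\le j<n$, so that $1\le\#X_n\le(d-1)n$.

\begin{lemma}[Covering]\label{lem:cover}
Let $n\ge1$ and let $x<x'$ be points of $\tilde X$ in a common lift of a component of $\mathbb T\setminus X_n$. Then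
$0<\Theta(x')-\Theta(x)\le d^{-n}$.
\end{lemma}

\begin{proof}
The lift is an open interval of length at most $1$, so $x'<x+1$. No jump point lies between $x+j\alpha$ and $x'+j\alpha$ for $0\le j<n$, so $\tau(x+j\alpha)=\tau(x'+j\alpha)$
for these $j$. Iterating $d\,\Theta(x)=\Theta(x+\alpha)+\tau(x)$ we obtain
\[
d^n\Theta(x)=\Theta(x+n\alpha)+\sum_{j=0}^{n-1}d^{\,n-1-j}\tau(x+j\alpha),
\]
and the same for $x'$. Subtracting, $d^n(\Theta(x')-\Theta(x))=\Theta(x'+n\alpha)-\Theta(x+n\alpha)\le1$.
\end{proof}

Next we collect the sectors; one of them will be pulled back. Let $Y=\{y\in\mathbb T:\omega(y)>0\}$. If $c$ is a jump point, then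
$\omega(c)\ge\kappa(c)/d\ge1/d$. From $\kappa\ge0$ we get $\omega(c-j\alpha)\ge d^{-j}\omega(c)>0$ for $j\ge0$. Since $\alpha$ is irrational, \emph{$Y$ is infinite}.

For $y\in Y$ let $\gamma_y$ be the open arc $(\Theta(y-),\Theta(y+))$ mod $1$, of length $\omega(y)\in(0,1)$. Between two distinct points of
$\mathbb R$ there are infinitely many points of $\tilde X$, and $\Theta$ is strictly increasing, so the closed arcs $\overline{\gamma_y}$, $y\in Y$, are pairwise disjoint and
contain no point of $\Lambda_0$.

The set $\{G<1\}$ is a Jordan domain bounded by $\{G=1\}$. By \eqref{eq:land} both end rays of $\gamma_y$ land at $\phi(y)$, so their parts in $\{G<1\}$ together with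
$\phi(y)$ form a crosscut of $\{G<1\}$. Let $Q_y$ be the component of the complement of this crosscut in $\{G<1\}$ that is adjacent to the boundary arc with $G=1$ and
angles in $\gamma_y$ (Figure~\ref{fig}). It is a Jordan domain, and
\begin{equation}\label{eq:Qy}
Q_y\cap A=\Pi(\gamma_y,1),\qquad \partial Q_y\subset A\cup\{\phi(y)\}.
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!35] (1,0) .. controls (1.3,0.35) and (1.8,0.8) .. (25:2.6) arc (25:-25:2.6) .. controls (1.8,-0.8) and (1.3,-0.35) .. (1,0);
\draw (1,0) .. controls (1.3,0.35) and (1.8,0.8) .. (25:2.6);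
\draw (1,0) .. controls (1.3,-0.35) and (1.8,-0.8) .. (-25:2.6);
\draw[fill=gray!10] (0,0) circle (1);
\draw[dashed] (0,0) circle (2.6);
\draw (230:1) .. controls (233:1.5) and (238:2) .. (240:2.6);
\draw (230:1) .. controls (227:1.5) and (222:2) .. (220:2.6);
\draw (125:1) -- (125:2.6);
\fill (1,0) circle (1.3pt);
\fill (230:1) circle (1.3pt);
\fill (125:1) circle (1.3pt);
\draw[fill=gray!35] (136:1.06) .. controls (132:1.2) .. (131:1.4) arc (131:141:1.4) .. controls (140:1.2) .. (136:1.06);
\node at (0,0) {$U$};
\node at (2.05,0) {$Q_y$};
\node[left] at (1,0) {$\phi(y)$};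
\node at (230:2.25) {$Q_{y'}$};
\node at (117:2.0) {$\theta$};
\node[left] at (146:1.45) {$Q_n(\theta)$};
\node[right] at (60:2.65) {$G=1$};
\end{tikzpicture}
\caption{Schematic picture. A sector $Q_y$ is bounded by two rays landing at the same point $\phi(y)$ of $\partial U$ and by the equipotential
$G=1$. There are infinitely many such sectors; they are pairwise disjoint and miss $\partial U$. Next to each ray of angle $\theta\in\Lambda_0$, at
levels below $d^{-n}$, lies a pullback $Q_n(\theta)$ of one chosen sector $Q_y$; it is close to the landing point of the ray and misses $\partial U$.}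
\label{fig}
\end{figure}

\begin{lemma}\label{lem:sectors}
The sets $Q_y$, $y\in Y$, are disjoint from $\partial U$ and pairwise disjoint.
\end{lemma}

\begin{proof}
For $x\in X$ the point $\phi(x)=\psi(\theta_x)$ is a limit of points of the ray of angle $\theta_x\notin\gamma_y$, which misses $Q_y$ by \eqref{eq:Qy}.
As $Q_y$ is open, $\phi(x)\notin Q_y$. Since $\phi(X)$ is dense in $\partial U$, it follows that $Q_y\cap\partial U=\emptyset$.

Let $y\ne y'$. The boundary $\partial Q_y$ consists of $\phi(y)\in\partial U$, of points on the end rays of $\gamma_y$, whose angles are not in $\gamma_{y'}$, and of points with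
$G=1$. None of these lies in $Q_{y'}$. So if $Q_{y'}$ meets $Q_y$, then $Q_{y'}\subset Q_y$. By symmetry the two sets then coincide, which is impossible
because $\Pi(\gamma_y,1)$ and $\Pi(\gamma_{y'},1)$ are disjoint and nonempty.
\end{proof}

\section{Univalent pullbacks along the boundary}\label{sec:tiles}

The pullbacks of a sector never meet $\partial U$, so critical values on $\partial U$ do no harm. The others are dealt with in two ways. Once a pullback is so small that it lies very
near $\partial U$, it contains no critical value off $\partial U$. The finitely many earlier steps are taken care of by the choice of the sector, and this is why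
we need infinitely many of them.

\medskip
\noindent\textbf{Choice of $Q$.} Let $\varepsilon>0$ be smaller than the distance from $\partial U$ to each critical value of $F$ in $\mathbb C$ not on $\partial U$, and choose $s_0\ge1$ with
$\delta_n<\varepsilon$ for $n\ge s_0$. The set $\bigcup_{s=1}^{s_0}F^s(\mathrm{Crit})$ is finite, and the infinitely many sets $Q_y$ are disjoint. So we can fix $y\in Y$
such that $Q:=Q_y$ satisfies
\begin{equation}\label{eq:Q}
Q\cap F^s(\mathrm{Crit})=\emptyset\quad(1\le s\le s_0).
\end{equation}
Write $\gamma=\gamma_y$.

\begin{definition}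
Let $n\ge0$ and let $\eta\subset\mathbb T$ be an open arc that $t\mapsto d^nt$ maps bijectively onto $\gamma$. A \emph{tile} of level $n$ over $\eta$ is a
component $W$ of $F^{-n}(Q)$ such that $F^n:W\to Q$ is conformal and $W\cap A=\Pi(\eta,d^{-n})$.
\end{definition}

For instance, $Q$ is the tile of level $0$ over $\gamma$.

\begin{lemma}[Size]\label{lem:size}
Let $W$ be a tile of level $n$ over $\eta$, and let $t\in\mathbb R$ be such that $\eta\subset[t-d^{-n},t+d^{-n}]$ mod $1$. Then $W\subset\overline B(\psi(t),\delta_n)$ and
$W\cap\partial U=\emptyset$.
\end{lemma}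

\begin{proof}
Let $E=\{\Psi(u+2\pi is):|s-t|\le d^{-n},\,0\le u\le d^{-n}\}$, a compact subset of $\overline B(\psi(t),\delta_n)$ that contains $W\cap A$. Let $z\in\partial W$. Since $W$ is a
component of $F^{-n}(Q)$, we have $F^n(z)\in\partial Q\subset A\cup\{\phi(y)\}$. If $F^n(z)\in A$, then $z\in A$; hence $z$ is a limit of points of $W\cap A$, and $z\in E$.
The remaining points $z\in\partial W$ satisfy $F^n(z)=\phi(y)$, so they are finite in number. But $W$ is a bounded simply connected domain, so $\partial W$ is a connected set with more than one
point and has no isolated points. Hence the remaining points also lie in the closed set $E$. So $\partial W\subset\overline B(\psi(t),\delta_n)$. Then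
$W\subset\overline B(\psi(t),\delta_n)$, for otherwise the complement of this disc, which is connected and misses $\partial W$, would meet $W$ and hence lie in $W$, although it is unbounded and $W$ is bounded.
Finally, $F^n(\partial U)=\partial U$ misses $Q=F^n(W)$.
\end{proof}

\begin{lemma}[Pullback]\label{lem:pull}
Let $W$ be a tile of level $n$ over $\eta$. Let $j\ge1$, and let $\eta'$ be an open arc that $t\mapsto d^jt$ maps bijectively onto $\eta$. Suppose that $W$ contains no critical
value of $F^j$. Then the component $W'$ of $F^{-j}(W)$ containing $\Pi(\eta',d^{-n-j})$ is a tile of level $n+j$ over $\eta'$, and $F^j:W'\to W$ is conformal.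
\end{lemma}

\begin{proof}
The set $S=\Pi(\eta',d^{-n-j})$ is connected and is mapped by $F^j$ bijectively onto $\Pi(\eta,d^{-n})=W\cap A$, so $W'$ makes sense. The map $F^j:W'\to W$ is proper and has no critical
value in $W$, so it is an unbranched covering of a simply connected domain, hence conformal. As $F^{-j}(A)=A$, the set $W'\cap A$ is the preimage of $W\cap A$ under this injective map.
Since $S\subset W'\cap A$ already maps onto $W\cap A$, we get $W'\cap A=S$. Let $V\supset W'$ be the component of $F^{-n-j}(Q)$ containing $W'$. The set $F^j(V)$ is
connected, lies in $F^{-n}(Q)$ and meets $W$, so $F^j(V)\subset W$, and therefore $V=W'$. Clearly $F^{n+j}:W'\to Q$ is conformal.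
\end{proof}

For $\theta\in\Lambda_0$ and $n\ge0$ the map $t\mapsto d^nt$ sends the arc $(\theta,\theta+d^{-n})$ bijectively onto $\mathbb T\setminus\{d^n\theta\}$. Since
$d^n\theta\in\Lambda_0$ is not in $\gamma$, there is exactly one open arc
\[
\gamma_n(\theta)\subset(\theta,\theta+d^{-n})\ \text{mod }1
\]
that is mapped bijectively onto $\gamma$. In particular $\gamma_0(\theta)=\gamma$, and for $n\ge1$ the map $t\mapsto dt$ sends $\gamma_n(\theta)$ bijectively onto
$\gamma_{n-1}(d\theta)$.

\begin{lemma}\label{lem:tiles}
For all $\theta\in\Lambda_0$ and $n\ge0$ there is a tile $Q_n(\theta)$ of level $n$ over $\gamma_n(\theta)$, such that $F$ maps $Q_n(\theta)$ conformally onto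
$Q_{n-1}(d\theta)$ for $n\ge1$. Moreover $Q_n(\theta)\subset\overline B(\psi(\theta),\delta_n)$ and $Q_n(\theta)\cap\partial U=\emptyset$.
\end{lemma}

\begin{proof}
For any tile over $\gamma_n(\theta)$ the last sentence is Lemma~\ref{lem:size} with $t=\theta$. We construct the tiles, for all $\theta\in\Lambda_0$ at once, by induction on $n$, starting with $Q_0(\theta)=Q$.
Let $n\ge1$ and $Q'=Q_{n-1}(d\theta)$. By
Lemma~\ref{lem:pull} with $j=1$ it suffices to show that $Q'$ contains no critical value of $F$. Suppose that $v=F(\hat c)\in Q'$ with $\hat c\in\mathrm{Crit}$.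

If $n\le s_0$, then $F^n(\hat c)=F^{n-1}(v)\in Q$ with $1\le n\le s_0$, contradicting \eqref{eq:Q}.

If $n-1\ge s_0$, then $v$ lies within $\delta_{n-1}<\varepsilon$ of $\psi(d\theta)\in\partial U$. By the choice of $\varepsilon$ we have $v\in\partial U$,
contradicting $Q'\cap\partial U=\emptyset$.
\end{proof}

\section{Repelling points in the sector, and the derivative of the Riemann map}\label{sec:periodic}

The tile $Q_n(\theta)$ is small but far from $Q$ in general. To obtain a periodic point we bring it back into $Q$ by a bounded number $k$ of further pullbacks. This is possible because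
$Q$ contains a piece of $J$ seen within an angle bounded below. We now fix this piece and all constants that depend on it.

By the Riesz theorem $\psi$ is not constant on $\gamma$, so there is a nondegenerate closed arc $\gamma^*\subset\gamma$ with $\phi(y)\notin\psi(\gamma^*)$.
By \eqref{eq:Qy}, $\psi(\gamma^*)\subset\overline Q\cap J$ and $\partial Q\cap J=\{\phi(y)\}$, so $\psi(\gamma^*)\subset Q$. Let
$0<\rho<\operatorname{dist}(\psi(\gamma^*),\partial Q)$, and let $\mathcal X\subset Q$ be the closed $\rho$-neighborhood of $\psi(\gamma^*)$, a compact set. Fix $k\ge1$ with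
$d^{-k}<|\gamma^*|$. Put $P=\bigcup_{s=1}^kF^s(\mathrm{Crit})$; this finite set contains all critical values of $F^k$. Let $\varepsilon_k>0$ be smaller than the distance from
$\partial U$ to each point of $P\setminus\partial U$. Finally, choose $n_1\ge1$ with $\delta_n<\min(\rho,\varepsilon_k)$ for $n\ge n_1$. None of these choices depends on an angle $\theta$.

\begin{lemma}\label{lem:return}
Let $\theta\in\Lambda_0$, $n\ge n_1$ and $N=n+k$. There is a univalent map $H:Q\to Q$ with $H(Q)\subset\mathcal X$, $F^N\circ H=\mathrm{id}$ and
$F^k(H(Q))=Q_n(\theta)$. It has a fixed point $p$, and $p$ is a repelling periodic point of $F$ with $F^N(p)=p$ and $|(F^N)'(p)|=1/|H'(p)|$.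
\end{lemma}

\begin{proof}
Since $|\gamma^*|>d^{-k}$, there is $t_1\in\gamma^*$ with $d^kt_1=\theta$ in $\mathbb T$. The map $t\mapsto d^kt$ sends $(t_1,t_1+d^{-N})$ bijectively onto
$(\theta,\theta+d^{-n})$, so some open arc $\eta'\subset(t_1,t_1+d^{-N})$ is mapped bijectively onto $\gamma_n(\theta)$. A critical value of $F^k$ in
$Q_n(\theta)$ would be a point of $P$ within $\delta_n<\varepsilon_k$ of $\psi(\theta)\in\partial U$, hence a point of $\partial U$, contradicting $Q_n(\theta)\cap\partial U=\emptyset$.
So Lemma~\ref{lem:pull} gives a tile $Q''$ of level $N$ over $\eta'$, mapped conformally onto $Q_n(\theta)$ by $F^k$. By Lemma~\ref{lem:size},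
$Q''\subset\overline B(\psi(t_1),\delta_N)\subset\mathcal X$, since $\delta_N\le\delta_n<\rho$. Let $H=(F^N|_{Q''})^{-1}$.

Conjugating by a Riemann map of $Q$, we see $H$ as a holomorphic map from the disc into a compact subset of the disc. It has a fixed point, by Brouwer's theorem applied to a slightly smaller
closed disc, and the derivative there has modulus less than $1$ by the Schwarz lemma. So $H(p)=p$ with $0<|H'(p)|<1$, and the claim follows.
\end{proof}

For $N\ge n_1+k$ let $\mathcal P_N$ be the set of all points $p$ given by Lemma~\ref{lem:return}, for all $\theta\in\Lambda_0$ and $n=N-k$, and put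
\[
\chi_N^*=\inf\{|(F^N)'(p)|:p\in\mathcal P_N\}\ \ge\ \chi_N .
\]
We keep track of $\chi_N^*$ because the points of $\mathcal P_N$ are the only periodic points used below; this gives part (iii) of Theorem~\ref{thm:strong}. From now on $C$ denotes constants
independent of $n$ and $\theta$, possibly different at each occurrence.

\begin{lemma}\label{lem:deriv}
There is $C$ such that for all $n\ge n_1$ and all $\theta\in\mathbb R$ with $\theta$ mod $1$ in $\Lambda_0$,
\[
|\Psi'(u+2\pi is)|\ \le\ C\,\frac{d^n}{\chi^*_{n+k}}\qquad\text{if } d^{-n-1}\le u\le d^{-n},\ |s-\theta|\le d^{-n}.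
\]
\end{lemma}

\begin{proof}
Let $N=n+k$, and let $H$ and $p$ be as in Lemma~\ref{lem:return}. Fix $t^*\in\gamma^*$, independent of $n$ and $\theta$, and put $\zeta_0=\frac12+2\pi it^*$ and $a_0=\Psi(\zeta_0)\in Q$. Since $|H'(p)|\le1/\chi^*_N$ and
$p\in\mathcal X$, Koebe's theorem on $Q$ with the compact set $\mathcal X\cup\{a_0\}$ gives $|H'(a_0)|\le C/\chi_N^*$. The map $h=F^k\circ H$ is the inverse of
$F^n:Q_n(\theta)\to Q$. As $H(a_0)$ lies in the compact set $\mathcal X$, also
$|h'(a_0)|\le C/\chi_N^*$.

Since $h(a_0)\in Q_n(\theta)\cap A=\Pi(\gamma_n(\theta),d^{-n})$ and $F^n(h(a_0))=a_0$, we have $h(a_0)=\Psi(\zeta_2)$ with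
\[
\zeta_2=\tfrac12d^{-n}+2\pi is_2,\qquad s_2\in(\theta,\theta+d^{-n}),\qquad d^n\zeta_2\equiv\zeta_0\ \text{mod }2\pi i .
\]
Differentiating $F^n(\Psi(\zeta))=\Psi(d^n\zeta)$ at $\zeta_2$, where $(F^n)'(\Psi(\zeta_2))=1/h'(a_0)$, we obtain
\[
|\Psi'(\zeta_2)|=d^n\,|\Psi'(\zeta_0)|\,|h'(a_0)|\le C\,d^n/\chi_N^* .
\]

It remains to go from $\zeta_2$ to the other points of the rectangle $T=\{u+2\pi is:d^{-n-1}\le u\le d^{-n},\,|s-\theta|\le d^{-n}\}$, which contains $\zeta_2$ because $d\ge2$. Put $r=d^{-n-1}$. For
$\zeta\in T$ the disc $B(\zeta,r)$ lies in the half-plane $\operatorname{Re}>0$, and $\Psi=R\circ\exp$ is univalent on it, because $r<\pi$. The rectangle is convex and has diameter less than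
$(1+4\pi)dr<14dr$. So $\zeta_2$ can be joined to any point of $T$ by at most $28d$ steps of length at most $r/2$ inside $T$. At each step $|\Psi'|$ grows by a factor at most $12$,
by Koebe's theorem.
\end{proof}

\section{The main inequality}\label{sec:main}

We integrate the bound of Lemma~\ref{lem:deriv} along rays landing on $\partial U$ and add up over the pieces of $\partial U$ counted in Lemma~\ref{lem:cover}. Recall that $k$ and $n_1$ were fixed in
Section~\ref{sec:periodic}.

\begin{proposition}\label{prop:main}
There is $C_0$ such that for all $n\ge n_1$
\begin{equation}\label{eq:main}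
0<\operatorname{diam}\partial U\ \le\ C_0\,n\sum_{m\ge n}\frac1{\chi^*_{m+k}}\ \le\ C_0\,n\sum_{m\ge n}\frac1{\chi_m(F)} .
\end{equation}
\end{proposition}

\begin{proof}
The second inequality holds because $\chi^*_{m+k}\ge\chi_{m+k}$ and $\sum_{m\ge n}1/\chi_{m+k}=\sum_{m\ge n+k}1/\chi_m$. In the first one we may assume that the sum converges.

Let $n\ge n_1$ and let $\theta,\theta'\in\mathbb R$ represent points of $\Lambda_0$ with $|\theta-\theta'|\le d^{-n}$. By Lemma~\ref{lem:deriv}, applied with $m\ge n$ in place of $n$, the part $d^{-m-1}\le u\le d^{-m}$ of the ray of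
angle $\theta$ has length at most $d^{-m}\cdot Cd^m/\chi^*_{m+k}=C/\chi^*_{m+k}$, and the same holds for $\theta'$. The equipotential arc $\{\Psi(d^{-n}+2\pi is)\}$ with $s$ between $\theta$
and $\theta'$ has length at most $2\pi d^{-n}\cdot Cd^n/\chi^*_{n+k}$. Joining $\psi(\theta)$ to $\psi(\theta')$ along these curves gives
\begin{equation}\label{eq:close}
|\psi(\theta)-\psi(\theta')|\le C\sum_{m\ge n}\frac1{\chi^*_{m+k}} .
\end{equation}

Let $E$ be a component of $\mathbb T\setminus X_n$; there are $\#X_n\le(d-1)n$ of them. For $x,x'\in X\cap E$, Lemma~\ref{lem:cover} shows that $\theta_x$ and $\theta_{x'}$ have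
representatives at distance at most $d^{-n}$. So \eqref{eq:close} bounds $|\phi(x)-\phi(x')|$, because $\phi(x)=\psi(\theta_x)$. As $X$ is dense, the same bound holds for $\operatorname{diam}\phi(\overline E)$.

The connected set $\partial U$ is the union of the compact sets $\phi(\overline E)$. The diameter of a connected finite union of compact sets is at most the sum of their diameters: project
to the line through two points realizing the diameter. Hence $\operatorname{diam}\partial U\le(d-1)n\cdot C\sum_{m\ge n}1/\chi^*_{m+k}$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}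

Condition \eqref{eq:star} concerns least periods, while $\chi_N$ allows multiples of them. The next lemma compares the two.

\begin{lemma}\label{lem:periods}
Let $f$ be a polynomial of degree at least $2$, and let $b,C>0$ be such that $|(f^n)'(p)|\ge Cn^b$ for all $n$ and all repelling $p$ of period $n$. Then there is $C_1>0$ with $\chi_N(f)\ge C_1N^b$ for all $N\ge1$.
\end{lemma}

\begin{proof}
Let $p$ be repelling of period $n$ with $f^N(p)=p$. Then $N=nl$, and $|(f^N)'(p)|=\lambda^l$ with $\lambda=|(f^n)'(p)|>1$. Choose a positive integer $n_*$ with $Cn_*^b\ge e^b$. If $n\ge n_*$, then $\lambda\ge Cn^b\ge e^b$, and since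
$e^{l-1}\ge l$,
\[
\lambda^l\ge Cn^b\,e^{b(l-1)}\ge Cn^bl^b=CN^b .
\]
If $n<n_*$, then $\lambda\ge\lambda_0>1$, where $\lambda_0$ is the least modulus of a multiplier among the finitely many repelling cycles of period less than $n_*$. (If there are none, this case does not occur.) Hence
$\lambda^l\ge\lambda_0^l\ge C_2(n_*l)^b\ge C_2N^b$ with $C_2=\inf_{l\ge1}\lambda_0^l(n_*l)^{-b}>0$. So we can take $C_1=\min(C,C_2)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that \eqref{eq:star} holds and that $f$ has a Siegel disc $U$ of period $m_0$. By the Fact in Section~1, $J(f)$ is locally connected, so Proposition~\ref{prop:main} applies. By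
Lemma~\ref{lem:periods} with $b=3+\xi$, $\chi_m(F)=\chi_{m_0m}(f)\ge C_1(m_0m)^{3+\xi}\ge C_1m^{3+\xi}$. So, for all $n\ge n_1$,
\[
0<\operatorname{diam}\partial U\ \le\ \frac{C_0}{C_1}\,n\sum_{m\ge n}m^{-3-\xi}\ \le\ C'n^{-1-\xi}
\]
with $C'$ independent of $n$. The right side tends to $0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
\emph{(i)} Since $\chi_m(F)=\chi_{m_0m}(f)$, \eqref{eq:main} is \eqref{eq:sum} for $n\ge n_1$ with $c_1=\operatorname{diam}(\partial U)/C_0$ in place of $c$. For $n<n_1$ the left side of \eqref{eq:sum} is at least its value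
at $n_1$, hence at least $c_1/n_1$. So \eqref{eq:sum} holds for all $n\ge1$ with $c=c_1/n_1$.

\smallskip
\emph{(ii)} For each $n$ there is $m\ge n$ with $\chi_{m_0m}(f)\le(2/c)m^2$. Otherwise
\[
\sum_{m\ge n}\frac1{\chi_{m_0m}(f)}<\frac c2\sum_{m\ge n}\frac1{m^2}\le\frac c2\Bigl(\frac1{n^2}+\frac1n\Bigr)\le\frac cn,
\]
contrary to \eqref{eq:sum}. There are only finitely many $p$ with $f^{m_0m}(p)=p$, so the infimum is attained when it is finite. Hence, with $A_0=\max(1,2/c)$, there are infinitely many $M$ for which some repelling $p$
satisfies $f^M(p)=p$ and $|(f^M)'(p)|\le A_0M^2$. Let $n$ be the period of $p$, $M=nl$ and $\lambda=|(f^n)'(p)|$, so $\lambda^l\le A_0M^2$. The periods $n$ are unbounded. Otherwise only finitely many cycles occur, so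
$\lambda\ge\lambda_0>1$ for some $\lambda_0$, while $l=M/n$ is bounded below by a fixed multiple of $M$, and $\lambda^l$ grows exponentially in $M$, a contradiction. Finally,
\[
\lambda\le(A_0n^2l^2)^{1/l}\le A\,n^2,\qquad A=\sup_{l\ge1}(A_0l^2)^{1/l}<\infty .
\]

\smallskip
\emph{(iii)} Let $\mathcal N$ be a neighborhood of $\bigcup_{0\le r<m_0}f^r(\partial U)$. By continuity there is a neighborhood $\mathcal N_0$ of $\partial U$ with $f^r(\mathcal N_0)\subset\mathcal N$ for
$0\le r<m_0$. Choose $s\ge1$ such that the closed $\delta_s$-neighborhood of $\partial U$ lies in $\mathcal N_0$. Let $p\in\mathcal P_N$ with $N=n+k$, arising from the angle $\theta$. Then $p=H(p)$, so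
$F^k(p)\in Q_n(\theta)$ by Lemma~\ref{lem:return}, and by Lemma~\ref{lem:tiles}
\[
F^{k+i}(p)\in Q_{n-i}(d^i\theta)\subset\overline B(\psi(d^i\theta),\delta_{n-i})\subset\mathcal N_0\qquad(0\le i\le n-s).
\]
So at most $k+s$ of the points $F^j(p)$, $0\le j<N$, lie outside $\mathcal N_0$, and at most $q:=m_0(k+s)$ of the points $f^j(p)$, $0\le j<m_0N$, lie outside $\mathcal N$. (If $n<s$, this is clear because $N<k+s$.) This $q$ depends neither on $n$ nor on $\theta$.
Hence the infimum defining $\chi_{m_0N}(f)$, restricted as in (iii), is taken over a set containing $\mathcal P_N$ and is at most $\chi_N^*$ for $N\ge n_1+k$. The first inequality in \eqref{eq:main}, with the index shifted by $k$ as in the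
proof of Proposition~\ref{prop:main}, therefore gives
\eqref{eq:sum} for the restricted infima and $n\ge n_1$. For $n<n_1$ we decrease $c$ as in (i).
\end{proof}

\begin{remark}
Irrationality of $\alpha$ is used to obtain infinitely many disjoint sectors and hence a sector satisfying \eqref{eq:Q}. Local connectedness gives $\delta_n\to0$, on which the size estimate for tiles rests, and, through
Lemma~\ref{lem:jordan}, the rotation on a Jordan curve, on which the count of Lemma~\ref{lem:cover} rests. In the proof of Theorem~\ref{thm:main} the growth condition \eqref{eq:star} is used twice: through the Fact, for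
local connectedness, and at the very end, in \eqref{eq:main}.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{An improvement of J.~Rivera-Letelier result on weak hyperbolicity on periodic orbits for polynomials},
\url{https://www.revistaproyecciones.cl/index.php/proyecciones/article/download/1461/1242/4347}.
\end{thebibliography}

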